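# Fibres in the Boolean lattice and maximal antichains cut out by nested binary codes

## 1. A family of sets attached to two nested binary codes

Write $[n]=\{1,\dots,n\}$ and let $2^n$ be the lattice of all subsets of $[n]$, ordered by inclusion. We identify a subset of $[n]$ with its indicator vector in $\mathbb F_2^n$. So $0$ is the empty set, addition is symmetric difference (if $v\subseteq x$ then $x+v=x\setminus v$), and the standard bilinear form is
$$\langle x,y\rangle=|x\cap y| \bmod 2 .$$
For $S\subseteq[n]$ put $\mathbb F^S=\{v\in\mathbb F_2^n: v\subseteq S\}$, a subspace of dimension $|S|$.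

We use these textbook facts.

* The form is nondegenerate, so for a subspace $A\subseteq\mathbb F_2^n$ we have $\dim A^\perp=n-\dim A$ and $(A^\perp)^\perp=A$. The same holds in $\mathbb F_2^S$ for every $S$. (Over $\mathbb F_2$ the spaces $A$ and $A^\perp$ may intersect nontrivially; this does no harm below.)
* $\dim(A\cap B)\ge\dim A+\dim B-n$ for subspaces $A,B$ of $\mathbb F_2^n$.
* $GL_N(\mathbb F_2)$ acts transitively on nonzero vectors of $\mathbb F_2^N$, and on subspaces of any given dimension.

**Construction.** Fix $0\le d\le n-1$ and a *flag* $V\subset V'$ of subspaces of $\mathbb F_2^n$ with $\dim V=d$, $\dim V'=d+1$. Put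
$$W=V'\setminus V,\qquad Y=V^\perp\setminus V'^\perp .$$
If $a$ is any element of $V'\setminus V$, then $W=a+V$ and $Y=\{y\in V^\perp:\langle a,y\rangle=1\}$. So $|W|=2^d$, $|Y|=2^{n-d}-2^{n-d-1}=2^{n-d-1}$, and $0\notin W$, $0\notin Y$. Let
$$U=\{S: S\supseteq y\text{ for some }y\in Y\},\qquad D=\{S: S\cap w=\emptyset\text{ for some }w\in W\}.$$
$U$ is an up-set and $D$ is a down-set. Let $\operatorname{Min}U$ be the set of minimal members of $U$, let $\operatorname{Max}D$ be the set of maximal members of $D$, and put
$$M(V,V')=\operatorname{Min}U\;\cup\;\{z\in\operatorname{Max}D: z\not\subseteq y\text{ for all }y\in\operatorname{Min}U\}.$$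

**Example A ($n=3$, $d=1$).** We write $12$ for $\{1,2\}$ and so on. Let $V=\{\emptyset,12\}$ and $a=23$. Then $W=\{23,13\}$. Next, $V^\perp=\{\emptyset,12,3,123\}$, and its members meeting $23$ in an odd number of points form $Y=\{12,3\}$. So $U$ consists of $3,13,23,123,12$, and $D$ consists of $\emptyset,1,2$. We have $\operatorname{Min}U=\{3,12\}$ and $\operatorname{Max}D=\{1,2\}$. Both members of $\operatorname{Max}D$ lie inside $12$ and are dropped, so $M(V,V')=\{3,12\}$.

**Example B ($n=4$, $d=2$).** Let $V=\{\emptyset,12,34,1234\}$, which satisfies $V^\perp=V$, and let $a=13$. Then $W=\{13,23,14,24\}$ and $Y=\{12,34\}$. The family $U$ has $4+4-1=7$ members. The family $D$ consists of the subsets of $13,14,23,24$, nine in all. Nothing is dropped, and $M(V,V')$ is the full middle level of $2^4$.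

In both examples $U$ and $D$ split the lattice, and $M(V,V')$ is an antichain that cannot be enlarged. Section 5 shows that this always happens. Two features will matter: every member of $M(V,V')$ is either a word of $Y$ or the complement of a word of $W$, and $Y$ and $W$ are sparse. For $d\approx n/2$ both have about $2^{n/2}$ elements out of $2^n$.

## 2. Fibres, and the bounds these antichains give

An *antichain* is a family of sets no two of which are comparable. It is *maximal* if it is contained in no larger antichain, that is, if every subset of $[n]$ is equal or comparable to some member.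

**Definition.** A *fibre* in $2^n$ is a family $F\subseteq 2^n$ that intersects every maximal antichain. Let $f(n)$ be the minimum size of a fibre.

For example, $\{\emptyset\}$ and $\{[n]\}$ are maximal antichains, so every fibre contains both $\emptyset$ and $[n]$. In $2^2$ the only other maximal antichain is $\{\{1\},\{2\}\}$, so $\{\emptyset,\{1\},\{1,2\}\}$ is a fibre and $f(2)=3$.

How small can a fibre be? Lonc and Rival conjectured that the smallest fibre is the family of all subsets and supersets of an $\lceil n/2\rceil$-set. Duffus, Sands and Winkler showed that every fibre has size $\Omega((5/4)^n)$. So, up to constant factors, $f(n)$ lies between $(5/4)^n$ and $(\sqrt2)^n$. The problem, whose source is the text "Mathematisches Forschungsinstitut Oberwolfach", is to find $c$ with $f(n)=\Theta(c^n)$. The answer is $c=\sqrt2$.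

**Theorem 1.** For every $n\ge1$,
$$\tfrac12\,2^{n/2}\;\le\; f(n)\;\le\; 2^{\lceil n/2\rceil}+2^{\lfloor n/2\rfloor}-1\;\le\;\tfrac{3}{\sqrt2}\,2^{n/2}.$$
Hence $f(n)=\Theta(c^n)$ with $c=\sqrt2$. More precisely, $f(n)\ge\dfrac{2^n-1}{2^d+2^{n-d-1}}$ for every $0\le d\le n-1$.

**Theorem 2.** For odd $n\ge9$, $f(n)\ge2^{(n+1)/2}+2$. For even $n\ge8$, $f(n)\ge\lceil2^{n/2+2}/3\rceil+2$. So $f(n)$ is at least $\frac23$ of the Lonc–Rival value $2^{\lceil n/2\rceil}+2^{\lfloor n/2\rfloor}-1$ for all $n\ge8$.

**Theorem 3.** If $F$ is a fibre in $2^n$ and $0\le d\le n-1$, then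
$$2^{n-d-1}\,\bigl|\{x\in F:|x|\le d+1\}\bigr|+2^{d}\,\bigl|\{x\in F:|x|\ge d\}\bigr|\;\ge\;2^n-1 .$$

Theorem 3 is a trade-off between the small and the large members of a fibre. None of this settles whether $f(n)$ equals the Lonc–Rival value; for $n\ge8$ it determines $f(n)$ within a factor $\frac32$.

## 3. The upper bound, and $n\le3$ by hand

**Upper bound in Theorem 1.** The purpose of this step is to check that the Lonc–Rival family is a fibre and to count it. Let $|A|=\lceil n/2\rceil$ and $F_A=\{S: S\subseteq A\text{ or }S\supseteq A\}$. Let $M$ be a maximal antichain. Either $A\in M$, or $M\cup\{A\}$ is not an antichain, so that some member of $M$ is comparable to $A$. In both cases $M\cap F_A\neq\emptyset$, so $F_A$ is a fibre. There are $2^{\lceil n/2\rceil}$ subsets of $A$ and $2^{\lfloor n/2\rfloor}$ supersets, and $A$ is counted twice, so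
$$|F_A|=2^{\lceil n/2\rceil}+2^{\lfloor n/2\rfloor}-1 .$$
If $n=2m$ this is $2\cdot2^m-1\le\frac3{\sqrt2}2^m$, because $\frac{3}{\sqrt2}>2$. If $n=2m+1$ it is $3\cdot2^m-1\le3\cdot2^m=\frac3{\sqrt2}2^{n/2}$.

**Small cases.** For $n=1$ a fibre contains $\emptyset$ and $[1]$, so $f(1)=2$. We saw $f(2)=3$. For $n=3$, consider a maximal antichain other than $\{\emptyset\}$ and $\{123\}$.

* If it contains all three singletons, it is the level $\{1,2,3\}$.
* If it contains exactly two singletons, say $1$ and $2$, then it contains no pair, since every pair meets $12$. So $3$ could be added, a contradiction.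
* If it contains exactly one singleton $i$, the only possible pair is the complement $jk$, and the antichain is $\{i,jk\}$.
* If it contains no singleton, it is the level $\{12,13,23\}$.

So a fibre contains $\emptyset$ and $123$ and meets each of $\{1,23\}$, $\{2,13\}$, $\{3,12\}$. These three antichains are pairwise disjoint, so $f(3)\ge5$. The upper bound is $4+2-1=5$, so $f(3)=5$. The antichains responsible for the bound are exactly of the type in Example A: $\{3,12\}$ and its images under permuting the points.

## 4. Averaging over antichains, and why one random code does not suffice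

The case $n=3$ used many disjoint maximal antichains. The flexible form of this is an average. If $M$ is a *random* maximal antichain and $F$ is a fibre, then $|F\cap M|\ge1$ always, so
$$1\le\mathbb E|F\cap M|=\sum_{x\in F}\Pr(x\in M). \tag{1}$$
If $\Pr(x\in M)\le\varepsilon$ for all $x$, then $|F|\ge1/\varepsilon$. To reach $2^{n/2}$ up to a constant we need a random maximal antichain that contains *every* fixed set with probability $O(2^{-n/2})$. A uniformly random level of $2^n$ gives only $\varepsilon=\frac1{n+1}$.

Two lemmas help us test better candidates. The first turns a splitting of the lattice into a maximal antichain.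

**Lemma 1.** Let $2^n$ be the disjoint union of an up-set $U$ and a down-set $D$. Then
$$M=\operatorname{Min}U\cup\{z\in\operatorname{Max}D: z\not\subseteq y\text{ for all }y\in\operatorname{Min}U\}$$
is a maximal antichain.

*Proof.* *Antichain.* Each of the two parts is an antichain. Let $y\in\operatorname{Min}U$ and let $z$ be in the second part. If $y\subseteq z$, then $z\in U$ because $U$ is an up-set, contradicting $z\in D$. The relation $z\subseteq y$ is excluded by the definition of the second part.

*Maximal.* Let $x\subseteq[n]$. If $x\in U$, then $x$ contains a member of $\operatorname{Min}U\subseteq M$. If $x\in D$, then $x\subseteq z$ for some $z\in\operatorname{Max}D$. Either $z\in M$, or $z\subseteq y$ for some $y\in\operatorname{Min}U\subseteq M$, and then $x\subseteq y$. So every $x$ is equal or comparable to a member of $M$. $\square$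

The second lemma counts how often a random subspace avoids a fixed one.

**Lemma 2.** Let $Q$ be an $N$-dimensional space over $\mathbb F_2$, $T\subseteq Q$ a fixed subspace of dimension $t$, and $R$ a uniformly random subspace of dimension $r$. Then
$$\Pr(R\cap T=0)=\prod_{i=0}^{t-1}\frac{2^N-2^{r+i}}{2^N-2^i}.$$

*Proof.* Apply a uniformly random element $g$ of $GL(Q)$ to a fixed pair $(R_0,T_0)$ of subspaces of dimensions $r,t$. Since $gR_0\cap T_0=0$ if and only if $R_0\cap g^{-1}T_0=0$, and $gR_0$, $g^{-1}T_0$ are uniform among subspaces of their dimension by transitivity, we may instead fix $R$ and let $T$ be uniform. Such a $T$ is the span of a uniformly random ordered independent $t$-tuple $(t_1,\dots,t_t)$. We have $R\cap T=0$ exactly when the tuple is independent modulo $R$. There are $\prod_{i=0}^{t-1}(2^N-2^i)$ ordered independent $t$-tuples. In a tuple independent modulo $R$, the vector $t_{i+1}$ must avoid the span of $R$ and $t_1,\dots,t_i$, which has $2^{r+i}$ elements, so there are $\prod_{i=0}^{t-1}(2^N-2^{r+i})$ of these (they are automatically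 independent). If $r+t>N$, the factor $i=N-r$ is $0$, as it should be. $\square$

**The one-code attempt.** Take $n=2d$ and a uniformly random subspace $C$ of dimension $d$. Let $U_0$ be the family of sets containing a nonzero word of $C$, let $D_0$ be its complement, and let $M_0$ be the maximal antichain of Lemma 1. The half coming from $U_0$ is as thin as we want. A minimal member of $U_0$ is a nonzero word of $C$, and a fixed $x\ne0$ lies in $C$ with probability $\frac{2^d-1}{2^{2d}-1}=\frac1{2^d+1}$.

The other half breaks the attempt. A set $S$ is in $D_0$ if and only if $C\cap\mathbb F^S=0$, which forces $d+|S|-2d\le0$, so $|S|\le d$. Let $|x|=d$. By Lemma 2 with $N=2d$, $r=t=d$,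
$$\Pr(x\in D_0)=\prod_{i=0}^{d-1}\frac{1-2^{i-d}}{1-2^{i-2d}}\ge\prod_{j=1}^d(1-2^{-j})\ge\tfrac12\Bigl(1-\sum_{j=2}^d2^{-j}\Bigr)\ge\tfrac14 .$$
When $x\in D_0$, it is in $\operatorname{Max}D_0$, since no member of $D_0$ is larger than $d$. It is dropped from $M_0$ only if $x\subseteq y$ for some $y\in\operatorname{Min}U_0$. Minimality gives $C\cap\mathbb F^y=\{0,y\}$, so $d+|y|-2d\le1$ and $|y|\le d+1$. As $y\ne x$, we get $y=x\cup\{i\}\in C$ for one of $d$ choices of $i$, an event of probability at most $d\cdot\frac1{2^d+1}$. Hence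
$$\Pr(x\in M_0)\ge\tfrac14-d\,2^{-d}\qquad\text{for every $d$-set }x .$$
For $d\ge8$ this is at least $\frac14-\frac1{32}>\frac15$. So any five $d$-sets satisfy inequality (1) for this $M_0$, and averaging over one random code cannot even exclude a fibre of size five.

The reason is clear. A set of $D_0$ is characterized by the *absence* of codewords, and absence is a likely event. We need a splitting in which membership in $D$ is also witnessed by a word from a sparse random family. Linear algebra offers such a pair of witnesses: a linear system is either solvable, or there is a linear functional certifying that it is not. For the system "find $u\in V$ that agrees with $a$ on $S$", a solution $u$ gives a word $a+u\in W$ disjoint from $S$, and a certificate of unsolvability is a word of $Y$ inside $S$. So cosets replace subspaces, and this is the pair $U,D$ of Section 1.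

## 5. Solvable or certified unsolvable: $U$ and $D$ split $2^n$

From here on $V\subset V'$, $a$, $W$, $Y$, $U$, $D$ are as in Section 1.

**Lemma 3.** $2^n$ is the disjoint union of $U$ and $D$. Consequently $M(V,V')$ is a maximal antichain.

*Proof.* *Disjoint.* Suppose $y\subseteq S$ and $w\cap S=\emptyset$ with $y\in Y$ and $w=a+u\in W$, $u\in V$. Then $y\cap w=\emptyset$, so $\langle y,w\rangle=0$. But $\langle y,w\rangle=\langle y,a\rangle+\langle y,u\rangle=1+0=1$, because $y\in V^\perp$. This is a contradiction.

*Covering.* Let $S\subseteq[n]$ and let $V|_S\subseteq\mathbb F_2^S$ be the space of restrictions of vectors of $V$ to $S$.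

If $a|_S\in V|_S$, there is $u\in V$ with $u|_S=a|_S$. Then $a+u\in W$ vanishes on $S$, that is, it is disjoint from $S$, so $S\in D$.

If $a|_S\notin V|_S$, we use $((V|_S)^\perp)^\perp=V|_S$ in $\mathbb F_2^S$. Since $a|_S$ is not orthogonal to all of $(V|_S)^\perp$, there is $y\in(V|_S)^\perp$ with $\langle y,a|_S\rangle=1$. Extend $y$ by zeros to a vector of $\mathbb F_2^n$. Then $\langle y,u\rangle=\langle y,u|_S\rangle=0$ for $u\in V$, and $\langle y,a\rangle=1$, so $y\in Y$. Also $y\subseteq S$, so $S\in U$.

The last sentence of the lemma is Lemma 1. $\square$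

## 6. Which sets can lie in $M(V,V')$

This lemma says that a member of $M(V,V')$ is a word of $Y$ or the complement of a word of $W$, and that the word has no smaller word below it. The size restrictions give Theorem 3. The statements about $V^\perp\cap\mathbb F^x$ and $V'\cap\mathbb F^w$ are used again in Section 8.

**Lemma 4.** (a) If $x\in\operatorname{Min}U$, then $x\in Y$ and $V^\perp\cap\mathbb F^x=\{0,x\}$; consequently $|x|\le d+1$.

(b) If $x\in\operatorname{Max}D$, then $w:=[n]\setminus x\in W$ and $V'\cap\mathbb F^w=\{0,w\}$; consequently $|x|\ge d$.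

*Proof.* (a) The set $x$ contains some $y\in Y\subseteq U$, so $x=y\in Y$ by minimality. In particular $x\ne0$. Suppose $v\in V^\perp$ with $0\ne v\subsetneq x$. If $v\notin V'^\perp$, then $v\in Y$. If $v\in V'^\perp$, then $x+v=x\setminus v$ lies in $V^\perp$ and not in $V'^\perp$, so $x\setminus v\in Y$. Either way a proper subset of $x$ lies in $Y\subseteq U$, contradicting minimality. So $V^\perp\cap\mathbb F^x=\{0,x\}$, which has dimension $1$. Hence
$$1\ge\dim V^\perp+\dim\mathbb F^x-n=(n-d)+|x|-n=|x|-d .$$

(b) By definition $x\subseteq[n]\setminus w$ for some $w\in W$, and $[n]\setminus w\in D$, so $x=[n]\setminus w$ by maximality. Suppose $v\in V'$ with $0\ne v\subsetneq w$. If $v\notin V$, then $v\in W$. If $v\in V$, then $w+v=w\setminus v\in V'\setminus V=W$. Either way some proper subset of $w$ lies in $W$; its complement lies in $D$ and properly contains $x$, contradicting maximality. So $V'\cap\mathbb F^w=\{0,w\}$ has dimension $1$ (recall $0\notin W$), and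
$$1\ge(d+1)+(n-|x|)-n=d+1-|x| .\qquad\square$$

## 7. A uniformly random flag: proofs of Theorems 1 and 3

Let $(V,V')$ be uniformly random among all flags of dimensions $(d,d+1)$, and write $M=M(V,V')$.

**Step 1: the probability that a fixed word is hit.** We claim that for every $x\ne0$,
$$\Pr(x\in Y)=\frac{2^{n-d-1}}{2^n-1},\qquad\Pr(x\in W)=\frac{2^d}{2^n-1}. \tag{2}$$
Each $g\in GL_n(\mathbb F_2)$ permutes the flags, so $(gV,gV')$ is again uniform and $\Pr(gx\in W)=\Pr(x\in W)$. As $GL_n(\mathbb F_2)$ is transitive on nonzero vectors, $\Pr(x\in W)$ is the same for all $2^n-1$ nonzero $x$. These probabilities sum to $\mathbb E|W|=2^d$, since $0\notin W$. This gives the second formula. The map $(V,V')\mapsto(V'^\perp,V^\perp)$ is a bijection onto the flags of dimensions $(n-d-1,n-d)$, so $(V'^\perp,V^\perp)$ is a uniform flag, and $Y=V^\perp\setminus V'^\perp$ is formed from it as $W$ is from $(V,V')$. The same argument with $|Y|=2^{n-d-1}$ gives the first formula.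

**Step 2: the probability that a fixed set lies in $M$.** By Lemma 4, $x\in M$ implies either $x\in Y$ and $|x|\le d+1$, or $[n]\setminus x\in W$ and $|x|\ge d$. With (2), for every $x\subseteq[n]$,
$$\Pr(x\in M)\le\frac{2^{n-d-1}\,\mathbf 1[|x|\le d+1]+2^d\,\mathbf 1[|x|\ge d]}{2^n-1}. \tag{3}$$
For $x=\emptyset$ formula (2) does not apply to $Y$, but $\Pr(\emptyset\in Y)=0$. Likewise for $x=[n]$ we have $\Pr([n]\setminus x\in W)=0$. So (3) holds in these cases too.

**Step 3: Theorem 3.** Let $F$ be a fibre. Insert (3) into (1) and multiply by $2^n-1$. The sum of the first indicator over $x\in F$ is $|\{x\in F:|x|\le d+1\}|$, and that of the second is $|\{x\in F:|x|\ge d\}|$. This is Theorem 3.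

**Step 4: Theorem 1.** Bound both cardinalities in Theorem 3 by $|F|$. This gives
$$|F|\ge\frac{2^n-1}{2^d+2^{n-d-1}}\qquad(0\le d\le n-1). \tag{4}$$
The denominator is smallest when its two terms are nearly balanced, so take $d$ near $n/2$.

* If $n=2m$, $m\ge1$, take $d=m$ (allowed, since $m\le2m-1$). The denominator is $\frac32 2^m$, so $|F|\ge\frac23(2^m-2^{-m})$. This is at least $\frac12 2^m$, because $\frac16 2^m\ge\frac23 2^{-m}$ is equivalent to $4^m\ge4$.
* If $n=2m+1$, $m\ge1$, take $d=m$. The denominator is $2^{m+1}$, so $|F|\ge2^m-2^{-m-1}\ge\frac78 2^m$, since $2^{-m-1}\le2^{m-3}$ for $m\ge1$. And $\frac78 2^m\ge\frac1{\sqrt2}2^m=\frac12 2^{n/2}$.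
* If $n=1$, then $f(1)=2\ge\frac12\sqrt2$.

With the upper bound of Section 3 this proves Theorem 1. $\blacksquare$

## 8. Minimality makes middle sets rarer: proof of Theorem 2

In (3) the two indicators are both $1$ only for $|x|\in\{d,d+1\}$. For these sizes we used from Lemma 4 only the size restriction. The full condition, that no smaller word lies below $x$, has probability bounded away from $1$ for such sets, and this improves the constant.

**Lemma 5.** Let $1\le e\le n$, let $(E',E)$ be a uniformly random flag of dimensions $(e-1,e)$ in $\mathbb F_2^n$, and let $|x|=k\ge1$. Then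
$$\Pr\bigl(x\in E\setminus E',\;E\cap\mathbb F^x=\{0,x\}\bigr)=\frac{2^{e-1}}{2^n-1}\,\pi(e,k),\qquad\pi(e,k)=\prod_{i=0}^{k-2}\frac{1-2^{e-n+i}}{1-2^{i-n+1}} .$$
Moreover $\pi(e,k)=0$ for $k\ge n-e+2$. For $k\le n-e+1$ all factors lie in $[0,1]$, so $\pi(e,k)$ is at most the product of any subset of its factors. In particular $\pi(e,k)\le1$ always.

*Proof.* As in Step 1 of Section 7, $\Pr(x\in E\setminus E')=\frac{2^{e-1}}{2^n-1}$. Now condition on this event. The hyperplanes of a given $E\ni x$ are the kernels of the $2^e-1$ nonzero functionals $\varphi$ on $E$, and those avoiding $x$ correspond to $\varphi(x)=1$, so there are exactly $2^{e-1}$ of them. This number does not depend on $E$. So, conditionally, $E$ is uniform among the $e$-dimensional subspaces containing $x$. Therefore $R=E/\langle x\rangle$ is a uniform $(e-1)$-dimensional subspace of $Q=\mathbb F_2^n/\langle x\rangle$, which has dimension $n-1$. Both $E$ and $\mathbb F^x$ contain $x$, so $E\cap\mathbb F^x=\{0,x\}$ means that $R$ meets the $(k-1)$-dimensional space $\mathbb F^x/\langle x\rangle$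 trivially. By Lemma 2 with $N=n-1$, $r=e-1$, $t=k-1$ this has probability
$$\prod_{i=0}^{k-2}\frac{2^{n-1}-2^{e-1+i}}{2^{n-1}-2^i}=\pi(e,k).$$

The factor with $i=n-e$ is $0$, and it occurs when $n-e\le k-2$. If $k\le n-e+1$, then $i\le n-e-1$, so every numerator is positive. Since $e\ge1$, we have $e-n+i\ge i-n+1$, so the numerator is at most the denominator, which is positive because $i\le k-2\le n-2$. $\square$

**Step 1: the refined bound on $\Pr(x\in M)$.** Apply Lemma 5 to $(V'^\perp,V^\perp)$, with $e=n-d$ and the set $x$, and to $(V,V')$, with $e=d+1$ and the set $[n]\setminus x$. By Lemma 4, for $1\le k=|x|\le n-1$,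
$$(2^n-1)\Pr(x\in M)\le2^{n-d-1}\pi(n-d,k)+2^d\,\pi(d+1,n-k). \tag{5}$$

**Step 2: $\emptyset$ and $[n]$ are free.** This step produces the "$+2$". Suppose $1\le d\le n-2$. Then $\emptyset\notin M$: since $0\notin Y$, membership would put $\emptyset$ in $\operatorname{Max}D$, and Lemma 4(b) would give $0\ge d$. Similarly $[n]\notin M$: since $0\notin W$, membership would put $[n]$ in $\operatorname{Min}U$, and Lemma 4(a) would give $n\le d+1$. But every fibre contains both $\emptyset$ and $[n]$. So, if $\Pr(x\in M)\le\varepsilon$ for all $x\ne\emptyset,[n]$, then (1) reads $1\le(|F|-2)\varepsilon$, that is,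
$$|F|-2\ge1/\varepsilon . \tag{6}$$
This also holds if $d$ itself is random with values between $1$ and $n-2$.

**Step 3: odd $n=2d+1$ with $d\ge4$.** Here $n-d=d+1$. Put $\pi_k=\pi(d+1,k)$. Then (5) becomes
$$(2^n-1)\Pr(x\in M)\le2^d(\pi_k+\pi_{n-k}).$$
We claim $\pi_k+\pi_{n-k}\le1$. By Lemma 5, $\pi_j\le1$, and $\pi_j=0$ for $j\ge n-(d+1)+2=d+2$. So the claim is clear unless both $k$ and $n-k$ are at most $d+1$. As they sum to $2d+1$, this leaves $\{k,n-k\}=\{d,d+1\}$.

The factors of $\pi_k$ are $\frac{1-2^{i-d}}{1-2^{i-2d}}$; substituting $i=d-j$ they become $\frac{1-2^{-j}}{1-2^{-j-d}}$. In $\pi_d$ the index $i$ runs over $0,\dots,d-2$, so $j$ runs over $2,\dots,d$. Keeping $j=2,3,4$ and using $d\ge4$ in the denominators,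
$$\pi_d\le\frac{\frac34\cdot\frac78\cdot\frac{15}{16}}{(1-2^{-6})(1-2^{-7})(1-2^{-8})}\le\frac{315/512}{1-\frac{4+2+1}{256}}=\frac{315}{498}<0.633 .$$
In $\pi_{d+1}$ there is one more factor, $j=1$, so
$$\pi_{d+1}=\pi_d\cdot\frac{1/2}{1-2^{-d-1}}\le\tfrac{16}{31}\,\pi_d .$$
Hence $\pi_d+\pi_{d+1}\le\frac{47}{31}\pi_d<1.517\cdot0.633<0.97<1$, which proves the claim.

Since $1\le d\le n-2$, (6) applies with $\varepsilon=2^d/(2^n-1)$ and gives
$$|F|-2\ge\frac{2^{2d+1}-1}{2^d}=2^{d+1}-2^{-d}.$$
As $|F|$ is an integer and $2^{-d}<1$, we get $|F|\ge2^{d+1}+2=2^{(n+1)/2}+2$.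

**Step 4: even $n=2m$ with $m\ge4$, averaging over two dimensions.** For $d=m$ alone, the right side of (5) is lopsided: for $k=n-1$ it equals $2^m$, since $\pi(m+1,1)=1$ (empty product) and $\pi(m,n-1)=0$ (because $n-1\ge m+2$). To balance small and large sets, choose $d\in\{m,m-1\}$ with probability $\frac12$ each, and then a uniform flag. Both values lie between $1$ and $n-2$. The right side of (5) is
$$2^{m-1}\pi(m,k)+2^m\pi(m+1,n-k)\quad(d=m),\qquad2^m\pi(m+1,k)+2^{m-1}\pi(m,n-k)\quad(d=m-1).$$
Averaging,
$$(2^n-1)\Pr(x\in M)\le2^{m-2}(h_k+h_{n-k}),\qquad h_k=\pi(m,k)+2\pi(m+1,k)\le3 .$$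

**Step 5: $h_k+h_{n-k}\le3$ for $1\le k\le n-1$.** By Lemma 5, $\pi(m,j)=0$ for $j\ge m+2$ and $\pi(m+1,j)=0$ for $j\ge m+1$. So $h_j=0$ for $j\ge m+2$, and the claim is clear if $k\le m-2$ or $k\ge m+2$. By the symmetry $k\leftrightarrow n-k$ only $k=m$ and $k=m-1$ remain. The factors are
$$\text{for }\pi(m,\cdot),\ i=m-j:\quad\frac{1-2^{-j}}{1-2^{1-m-j}};\qquad\text{for }\pi(m+1,\cdot),\ i=m-1-j:\quad\frac{1-2^{-j}}{1-2^{-m-j}} .$$
We use $m\ge4$ in the denominators.

*Case $k=m$.* In $\pi(m,m)$ the index $j$ runs over $2,\dots,m$; keep $j=2,3$. In $\pi(m+1,m)$ it runs over $1,\dots,m-1$; keep $j=1,2$. Then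
$$\pi(m,m)\le\tfrac34\cdot\tfrac{32}{31}\cdot\tfrac78\cdot\tfrac{64}{63}=\tfrac{64}{93}<0.689,\qquad\pi(m+1,m)\le\tfrac12\cdot\tfrac{32}{31}\cdot\tfrac34\cdot\tfrac{64}{63}=\tfrac{256}{651}<0.394 .$$
So $h_m+h_{n-m}=2h_m<2(0.689+0.788)=2.954<3$.

*Case $k=m-1$, $n-k=m+1$.* In $\pi(m,m-1)$ the index $j$ runs over $3,\dots,m$; keep $j=3$. In $\pi(m+1,m-1)$ it runs over $2,\dots,m-1$; keep $j=2$. In $\pi(m,m+1)$ it runs over $1,\dots,m$; keep $j=1,2$. Then
$$\pi(m,m-1)\le\tfrac78\cdot\tfrac{64}{63}<0.889,\quad\pi(m+1,m-1)\le\tfrac34\cdot\tfrac{64}{63}<0.762,\quad\pi(m,m+1)\le\tfrac12\cdot\tfrac{16}{15}\cdot\tfrac34\cdot\tfrac{32}{31}<0.413,$$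
and $\pi(m+1,m+1)=0$. So $h_{m-1}+h_{m+1}<0.889+1.524+0.413=2.826<3$.

**Step 6: the even bound.** By (6) with $\varepsilon=3\cdot2^{m-2}/(2^n-1)$,
$$|F|-2\ge\frac{2^{2m}-1}{3\cdot2^{m-2}}=\frac{2^{m+2}}3-\frac43\,2^{-m}.$$
The number $2^{m+2}/3$ has fractional part $\frac13$ or $\frac23$, and $\frac43 2^{-m}<\frac13$ because $2^m>4$. So the right side is strictly larger than $\lfloor2^{m+2}/3\rfloor$, and the integer $|F|-2$ is at least $\lceil2^{m+2}/3\rceil$. That is, $|F|\ge\lceil2^{n/2+2}/3\rceil+2$.

**Step 7: comparison with the Lonc–Rival value.** For odd $n=2d+1$ the value is $3\cdot2^d-1$, and $2^{d+1}+2\ge\frac23(3\cdot2^d-1)$. For even $n=2m$ it is $2\cdot2^m-1$, and $\frac43 2^m+2\ge\frac23(2\cdot2^m-1)$. This proves Theorem 2. $\blacksquare$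

Together with the upper bound of Section 3 we obtain, for all $n\ge8$,
$$\tfrac23\bigl(2^{\lceil n/2\rceil}+2^{\lfloor n/2\rfloor}-1\bigr)\le f(n)\le2^{\lceil n/2\rceil}+2^{\lfloor n/2\rfloor}-1 .$$

## 9. The same bounds for fractional fibres

**Definition.** A *fractional fibre* in $2^n$ is a function $w\ge0$ on $2^n$ with $\sum_{x\in M}w(x)\ge1$ for every maximal antichain $M$. Its total weight is $\sum_xw(x)$.

The indicator function of a fibre is an example. Another one, for $n=3$, has weight $1$ on $\emptyset$ and $123$ and weight $\frac12$ on the other six sets. By the list in Section 3, each maximal antichain other than $\{\emptyset\}$ and $\{123\}$ has at least two members among those six. The total weight is $5$.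

The lower bounds of Theorems 1 and 3, and those of Theorem 2 before rounding up to integers, hold for fractional fibres, with cardinalities replaced by total weights. Indeed, a fibre entered the proofs of these lower bounds only through (1), and this becomes
$$1\le\mathbb E\sum_{x\in M}w(x)=\sum_xw(x)\Pr(x\in M).$$
Inserting (3) gives the weighted Theorem 3 and the weighted form of (4), hence the bound $\frac12 2^{n/2}$ for $n\ge2$. The maximal antichains $\{\emptyset\}$ and $\{[n]\}$ force $w(\emptyset)\ge1$ and $w([n])\ge1$, which settles $n=1$. In Section 8, inequality (6) becomes $\sum_{x\ne\emptyset,[n]}w(x)\ge1/\varepsilon$, so the total weight is at least $2+1/\varepsilon$. This gives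
$$\sum_xw(x)\ge2+2^{d+1}-2^{-d}\quad(n=2d+1\ge9),\qquad\sum_xw(x)\ge2+\frac{2^{m+2}}3-\frac43\,2^{-m}\quad(n=2m\ge8).$$
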